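# Flux that misses the spheres: finite-time singularities of renormalization group flow on 3-manifolds

## 1. Long-time existence when $[F]\neq 0$: the products $\Sigma\times S^1$

Let $M$ be a closed connected 3-manifold with a Riemannian metric $g$, let $E\to M$ be a principal $U(1)$-bundle with connection $A$, and let $H$ be a 3-form on $M$. The curvature $F$ of $A$ is a closed real 2-form, with de Rham class $[F]\in H^2(M;\mathbb R)$. The renormalization group (RG) flow evolves $(g,A,H)$ by
$$\frac{\partial g_{ij}}{\partial t}=-2R_{ij}+\tfrac12 H_{ipq}H_j{}^{pq}+F_{ip}F_j{}^{p},\qquad \frac{\partial A}{\partial t}=-d^*_{g}F,\qquad \frac{\partial H}{\partial t}=-d\,d^*_{g}H .$$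
Two standing facts are used throughout. For smooth initial data there is a unique smooth solution on a maximal interval $[0,T)$, $0<T\le\infty$; and if $T<\infty$, the curvature of $g$ is unbounded as $t\to T$. From the second equation, $\partial_tF=-dd^*F$, so $[F]$ does not change along the flow.

Conjecture 5.2 of "Singularities of renormalization group flows" says: *if $[F]\ne0$, the solution exists for all time*. Should we believe it? The answer one would first guess is yes. Without $F$, the typical singularity is a round 2-sphere shrinking to a point. The term $F_{ip}F_j{}^p$ is nonnegative, it expands the metric, and a class $[F]\neq0$ is conserved, so $F$ cannot decay to zero and let the sphere shrink.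

Let us test this by hand, with $H\equiv0$. By uniqueness $H$ then stays zero, and we are left with the Ricci Yang–Mills flow
$$\partial_tg=-2\mathrm{Rc}+S,\qquad S_{ij}=F_{ip}F_j{}^p,\qquad \partial_tF=-dd^*F. \tag{1}$$
Let $\Sigma$ be a closed oriented surface with a metric $\sigma$ of constant curvature $\kappa\in\{1,0,-1\}$. On $\Sigma\times S^1$ take
$$g=\rho\,\sigma+dz^2,\qquad F=c\,\mathrm{vol}_\sigma ,$$
with $c$ a constant such that $c\,\mathrm{Area}(\sigma)\in2\pi\mathbb Z$, so that $F$ is the curvature of a $U(1)$-connection. The form $F$ is parallel, so $d^*F=0$ and $F$ does not move. The Ricci tensor is $\kappa\sigma$. In an orthonormal frame the only component of $F$ is $c/\rho$, so $S=(c/\rho)^2\cdot\rho\,\sigma=(c^2/\rho)\,\sigma$, with nothing in the $z$ direction. The flow is the ODE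
$$\rho'=-2\kappa+\frac{c^2}{\rho}. \tag{2}$$

* For $\kappa=0$ (for instance $M=T^3$): $\rho^2=\rho(0)^2+2c^2t$, so $T=\infty$.
* For $\kappa=-1$: $\rho$ increases and $\rho'\le 2+c^2/\rho(0)$, so $T=\infty$.
* For $\kappa=1$ and $c=0$: $\rho=\rho(0)-2t$, so the sphere shrinks and $T=\rho(0)/2$.
* For $\kappa=1$ and $c\ne0$: $\rho\to c^2/2$, and $T=\infty$ for every $\rho(0)>0$.

The last two lines support the guess: as soon as $c\neq0$, the force $c^2/\rho$ stops the collapse. But look at what did the work. It was the flux $\int_{S^2}F=4\pi c$ through the sphere that wants to shrink. The conjecture assumes only $[F]\ne0$, and on a more complicated manifold $[F]$ can be nonzero while every 2-sphere has zero flux. Suppose $[F]=\sum_k[\alpha_k\wedge\beta_k]$ with $\alpha_k,\beta_k$ closed 1-forms, and let $u:S^2\to M$ be smooth. Since $H^1(S^2)=0$ we have $u^*\alpha_k=dp_k$, so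
$$\int_{S^2}u^*(\alpha_k\wedge\beta_k)=\int_{S^2}d(p_k\,u^*\beta_k)=0 .$$
On such a manifold no topological reason keeps the spheres open. Zero flux is not zero field, though: $F$ could still be large on a sphere with cancellation. Turning "no flux" into a proof of collapse is the subject of this lecture. The conjecture is false.

## 2. The counterexample on $T^3\#(S^2\times S^1)$, and a criterion for collapse

From now on $M$ is closed, connected and oriented, $H\equiv0$, and the flow is (1) on its maximal interval $[0,T)$. For a 2-form we use the form norm, $|F|^2=\frac12F_{ij}F^{ij}$.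

**Theorem 1 (counterexample).** Let $M=T^3\#(S^2\times S^1)$, $T^3=\mathbb R^3/\mathbb Z^3$, and let $q:M\to T^3$ be a smooth degree-one collapsing map. Let $(E,A)$ be the $q$-pullback of a $U(1)$-bundle with connection on $T^3$ of curvature $2\pi\,dx\wedge dy$. Then $[F]\ne0$. For every metric $g_1$ on $M$ there is $\lambda_0$ such that for all $\lambda\ge\lambda_0$ the RG flow with initial condition $(\lambda g_1,A,0)$ has $T<\infty$.

Here $q$ is the identity outside a ball around the gluing ball of $T^3$, and it crushes the whole $S^2\times S^1$ summand to the center of that ball.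

**Theorem 2.** Let $\pi_2(M)\neq0$ and let $(E,A)$ be a $U(1)$-bundle with connection such that $[F]$ lies in the image of the cup product $\Lambda^2H^1(M;\mathbb R)\to H^2(M;\mathbb R)$. For every metric $g_1$ there are $\lambda_0,t_1^*<\infty$ such that for all $\lambda\ge\lambda_0$ the flow starting at $(\lambda g_1,A,0)$ satisfies $T\le\lambda t_1^*$.

The cup image consists of the classes of $\sum c_{ij}\,\xi_i\wedge\xi_j$ with $\xi_i$ closed 1-forms. On $T^3$ it is all of $H^2$. On $S^2\times S^1$ it is zero, because $H^1$ is one-dimensional.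

*Theorem 1 follows from Theorem 2.* We have $F=2\pi\,q^*dx\wedge q^*dy$, which is in the cup image. Since $q$ has degree one, $\int_M q^*(dx\wedge dy)\wedge q^*dz=1$, so $[F]\ne0$. In $S^2\times S^1$ choose a sphere $S^2\times\{\theta_0\}$ and a loop $\{p_0\}\times S^1$ that avoid the gluing ball. They meet exactly once, transversally. So the sphere is nonzero in $H_2(M)$, hence not null-homotopic, and $\pi_2(M)\neq0$. $\square$

**Remark (the hypothesis on $[F]$ in Theorem 2 cannot be dropped).** On $S^2\times S^1$ with $F=c\,\mathrm{vol}_{S^2}$, $c\neq0$, the flow (2) exists for all time for every $\rho(0)$, hence for every scaling, although $\pi_2\ne0$ and $[F]\ne0$.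

Theorem 2 rests on a criterion that involves an auxiliary function.

**Definition (the function $f$).** Along a solution of (1), $f$ is the solution of the linear heat equation
$$\partial_tf=\Delta_{g(t)}f+\tfrac12|F|^2,\qquad f(0)=0\quad\text{on }M\times[0,T). \tag{3}$$

The coefficients are smooth, so $f$ exists and is smooth on all of $M\times[0,T)$, and $f\ge0$ by the maximum principle. The function $f$ is accumulated, diffused field energy. On $T^3$ with $g(0)=\lambda(dx^2+dy^2+dz^2)$ and $F=k\,dx\wedge dy$, the $xy$-factor has $\rho^2=\lambda^2+2k^2t$ and $|F|^2=k^2/\rho^2$, so $f=\frac14\log(1+2k^2t/\lambda^2)\le k^2t/(2\lambda^2)$. On times $t\le\lambda t_1$ this is at most $k^2t_1/(2\lambda)$, which is tiny for large $\lambda$. At the stationary point $\rho=c^2/2$ of (2) on $S^2\times S^1$, in contrast, $|F|^2=c^2/\rho^2=4/c^2$ and $f=2t/c^2$ grows without bound. The size of $f$ distinguishes the two cases.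

**Theorem 3 (criterion).** Let $\pi_2(M)\ne0$. Let $W_0>0$ be the least $g(0)$-area of homotopically nontrivial maps $S^2\to M$. Let $\tau>0$ satisfy $\min_M(R-2|F|^2)|_{t=0}\ge-\frac{8}{5\tau}$, and put
$$t^*=\tau\Big[\Big(1+\frac{W_0}{80\pi\tau}\Big)^{25}-1\Big].$$
If $f\le\delta:=10^{-9}$ on $M\times[0,\min(T,t^*))$, then $T\le t^*$.

Sections 3–6 prove Theorem 3, Section 7 bounds $f$, and Section 8 puts the two together.

## 3. Shrinking least-area spheres, and the term $-\Delta|F|^2$ that blocks the direct argument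

**Notation.** Indices refer to a local orthonormal frame and repeated indices are summed. Put
$$\omega=*F,\qquad X=|\omega|^2=|F|^2,\qquad v=\partial_tg=-2\mathrm{Rc}+S .$$
With $F_{ij}=\epsilon_{ijk}\omega_k$ we get $S_{ij}=\epsilon_{ipk}\epsilon_{jpl}\omega_k\omega_l=X\delta_{ij}-\omega_i\omega_j$. So $S=Xg-\omega\otimes\omega$ has eigenvalues $X,X,0$, and
$$S\ge0,\qquad \operatorname{tr}S=2X,\qquad|S|^2=2X^2,\qquad S(\omega,\omega)=0 .$$
The condition $dF=0$ becomes $\nabla_i\omega_i=0$. Write $\Delta_H=-(dd^*+d^*d)$; on 1-forms the Weitzenböck formula is $\Delta_H\alpha=\Delta\alpha-\mathrm{Rc}(\alpha)$. Since $dF=0$, $\partial_tF=\Delta_HF$.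

**The approach one tries first.** Let $W_g(t)$ be the least $g(t)$-area of a homotopically nontrivial sphere, attained by an immersed minimal $\Sigma$ with unit normal $\nu$, second fundamental form $A_\Sigma$ and Gauss curvature $K$. The area element of a fixed surface changes at the rate $\frac12\operatorname{tr}_\Sigma v$, and
$$\tfrac12\operatorname{tr}_\Sigma v=-(R-\mathrm{Rc}(\nu,\nu))+\tfrac12(X+\omega(\nu)^2).$$
For a minimal surface the Gauss equation reads $\mathrm{Rc}(\nu,\nu)=\frac12R-K-\frac12|A_\Sigma|^2$. With $\omega(\nu)^2\le X$ and Gauss–Bonnet, $W_g$ decreases at least as fast as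
$$-\int_\Sigma K-\tfrac12\int_\Sigma(R-2X)=-4\pi-\tfrac12\int_\Sigma(R-2X).$$
If we had $R-2X\ge-\frac{C}{t+\tau}$ with $\frac C2<1$, the area would reach zero in finite time. For $F=0$ this works: $\partial_tR\ge\Delta R+\frac23R^2$ gives $C=\frac32$. For $F\ne0$ we need the evolution of $R$ and $X$.

*Evolution of $R$.* The variation formula is $\partial_tR=-\Delta\operatorname{tr}v+\nabla_i\nabla_jv_{ij}-\langle v,\mathrm{Rc}\rangle$. We compute the three terms. First, $-\Delta\operatorname{tr}v=2\Delta R-2\Delta X$. Second, by the contracted Bianchi identity, $\nabla_i\nabla_jv_{ij}=-\Delta R+\Delta X-\nabla_i\nabla_j(\omega_i\omega_j)$; since $\omega$ is divergence-free and $\nabla_i\nabla_j\omega_i=\nabla_j\nabla_i\omega_i+R_{jk}\omega_k=R_{jk}\omega_k$,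
$$\nabla_i\nabla_j(\omega_i\omega_j)=\nabla_i(\omega_j\nabla_j\omega_i)=\nabla_i\omega_j\nabla_j\omega_i+\mathrm{Rc}(\omega,\omega).$$
Third, $-\langle v,\mathrm{Rc}\rangle=2|\mathrm{Rc}|^2-RX+\mathrm{Rc}(\omega,\omega)$. The terms $\mathrm{Rc}(\omega,\omega)$ cancel, and
$$\partial_tR=\Delta R+2|\mathrm{Rc}|^2-\Delta X-\nabla_i\omega_j\nabla_j\omega_i-RX. \tag{4}$$

*Evolution of $X$.* From $X=\frac12g^{ik}g^{jl}F_{ij}F_{kl}$ we get $\partial_tX=2\langle\Delta_HF,F\rangle-\langle v,S\rangle$, the first bracket being the inner product of forms. The operator $*$ is an isometry that commutes with $\Delta_H$, so $2\langle\Delta_HF,F\rangle=2\langle\Delta_H\omega,\omega\rangle=\Delta X-2|\nabla\omega|^2-2\mathrm{Rc}(\omega,\omega)$. Also $-\langle v,S\rangle=2RX-2\mathrm{Rc}(\omega,\omega)-2X^2$. Hence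
$$(\partial_t-\Delta)X=-2|\nabla\omega|^2+2RX-4\mathrm{Rc}(\omega,\omega)-2X^2. \tag{5}$$

**The point where the argument stops.** Take $R-\frac12X$, the best combination algebraically. Using $-2\langle S,\mathrm{Rc}\rangle+\frac12|S|^2=-2RX+2\mathrm{Rc}(\omega,\omega)+X^2$ and $|d\omega|^2=\frac12\sum(\nabla_i\omega_j-\nabla_j\omega_i)^2=|\nabla\omega|^2-\nabla_i\omega_j\nabla_j\omega_i$, equations (4) and (5) give
$$(\partial_t-\Delta)\big(R-\tfrac12X\big)=2\big|\mathrm{Rc}-\tfrac12S\big|^2+|d\omega|^2-\Delta X .$$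
Two squares, and then $-\Delta X$. Its integral over $M$ is zero, so unless $X$ is constant in space it is negative somewhere. It is the only term with second derivatives of $\omega$, so no other term absorbs it. Replacing $\frac12$ by another constant does not remove it, because (5) in heat form contains no $\Delta X$. So the maximum principle gives no lower bound here.

## 4. Cancelling $-\Delta|F|^2$ with a heat potential

The remedy is to add a quantity whose heat operator produces $+\Delta X$. If $(\partial_t-\Delta)f=\frac12X$, then up to lower-order terms $(\partial_t-\Delta)(2\Delta f)=\Delta X$. This is why (3) has the source $\frac12|F|^2$. A gradient term $-|\nabla f|^2$ then completes the squares. Put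
$$Y=|\nabla f|^2,\qquad Q=R-\tfrac12X+2\Delta f-Y,\qquad D=\mathrm{Rc}+\nabla^2f-\tfrac12S .$$

**Proposition 1.**
$$(\partial_t-\Delta)Q=2|D|^2+|d\omega-df\wedge\omega|^2\ \ge\ 2|D|^2. \tag{6}$$

*Proof.* **Step 1: the evolution of $\Delta f$.** From $\Delta f=g^{ij}(\partial_i\partial_jf-\Gamma_{ij}^k\partial_kf)$ and $\partial_t\Gamma^k_{ij}=\frac12g^{kl}(\nabla_iv_{jl}+\nabla_jv_{il}-\nabla_lv_{ij})$,
$$(\partial_t\Delta)f=-\langle v,\nabla^2f\rangle-\langle\operatorname{div}v-\tfrac12\nabla\operatorname{tr}v,\nabla f\rangle .$$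
Here $\operatorname{div}v=-\nabla R+\nabla X-\nabla_\omega\omega$ and $\frac12\nabla\operatorname{tr}v=-\nabla R+\nabla X$, so the difference is $-\nabla_\omega\omega$. Therefore
$$\partial_t(\Delta f)=\Delta^2f+\tfrac12\Delta X+2\langle\mathrm{Rc},\nabla^2f\rangle-\langle S,\nabla^2f\rangle+\langle\nabla_\omega\omega,\nabla f\rangle. \tag{7}$$

**Step 2: the evolution of $Y$.** We have $\partial_tY=-v(\nabla f,\nabla f)+2\langle\nabla f,\nabla(\Delta f+\frac12X)\rangle$, and Bochner's formula says $\Delta Y=2|\nabla^2f|^2+2\langle\nabla f,\nabla\Delta f\rangle+2\mathrm{Rc}(\nabla f,\nabla f)$. Since $-v=2\mathrm{Rc}-S$, the Ricci terms cancel: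
$$(\partial_t-\Delta)Y=-2|\nabla^2f|^2-S(\nabla f,\nabla f)+\langle\nabla f,\nabla X\rangle. \tag{8}$$

**Step 3: adding up to see two squares.** Take (4) $-\frac12$(5) $+2$(7) $-$(8). The term $-\Delta X$ of (4) cancels $2\cdot\frac12\Delta X$ of (7), and
$$\begin{aligned}(\partial_t-\Delta)Q=\;&2|\mathrm{Rc}+\nabla^2f|^2-2\langle S,\nabla^2f\rangle-2RX+2\mathrm{Rc}(\omega,\omega)+X^2\\&+|\nabla\omega|^2-\nabla_i\omega_j\nabla_j\omega_i+2\langle\nabla_\omega\omega,\nabla f\rangle-\langle\nabla f,\nabla X\rangle+S(\nabla f,\nabla f).\end{aligned}$$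
As $-2RX+2\mathrm{Rc}(\omega,\omega)+X^2=-2\langle S,\mathrm{Rc}\rangle+\frac12|S|^2$, the first line is $2|D|^2$. In the second line, $|\nabla\omega|^2-\nabla_i\omega_j\nabla_j\omega_i=|d\omega|^2$. Next, with $(\omega\wedge df)_{ij}=\omega_if_j-\omega_jf_i$,
$$\langle d\omega,\omega\wedge df\rangle=\nabla_i\omega_j(\omega_if_j-\omega_jf_i)=\langle\nabla_\omega\omega,\nabla f\rangle-\tfrac12\langle\nabla X,\nabla f\rangle .$$
Finally $|\omega\wedge df|^2=XY-\langle\omega,df\rangle^2=S(\nabla f,\nabla f)$. So the second line is $|d\omega+\omega\wedge df|^2=|d\omega-df\wedge\omega|^2$. $\square$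

A check on the product (2) with $\kappa=1$: $f$ depends only on $t$, $Q=\frac2\rho-\frac{c^2}{2\rho^2}$, $\omega=\pm\frac c\rho dz$ is closed, and $D=(1-\frac{c^2}{2\rho})\sigma$, so $2|D|^2=\frac{4}{\rho^2}(1-\frac{c^2}{2\rho})^2$. Directly, $Q'=\rho'\big(-\frac2{\rho^2}+\frac{c^2}{\rho^3}\big)=\frac1{\rho^2}\big(-2+\frac{c^2}\rho\big)^2$, the same.

## 5. A pointwise bound $Q\ge -m(t)+|F|^2+60|\nabla f|^2$ while $f$ is small

A bound $Q\ge-m(t)$ alone will not suffice. Since $f$ has entered, the natural area is that of $e^{-f}g$, and we shall see in Section 6 that its derivative contains $-\int Ke^{-f}$, to which Gauss–Bonnet does not apply directly, and a leftover of size up to $\frac14X$. We need spare multiples of $X$ and of $Y$. So we subtract them from $Q$ and ask that the difference still be bounded below. The trick is a coefficient $h(f)$ that is decreasing and convex: since $(\partial_t-\Delta)h=\frac12h'X-h''Y\le0$, it pays for all error terms quadratic in $X,Y$, provided $f$ has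 small range.

Assume $0\le f\le\delta=10^{-9}$ on the time interval considered. Fix $\theta=\frac1{128}$, $\mu=60$, $\eta=\frac1{50}$ and put
$$h(f)=1+\theta\Big(2-\frac f\delta\Big)^2,\qquad U=X+\mu Y,\qquad P=Q-h(f)\,U .$$
As $2-f/\delta\in[1,2]$, we have $1\le h\le\frac{33}{32}$, $h'<0$, $\frac{2\theta}\delta\le|h'|\le\frac{4\theta}\delta$, $h''=\frac{2\theta}{\delta^2}$.

**Lemma 1.** $(\partial_t-\Delta)P\ge\frac58P^2$.

*Proof.* The product rule gives
$$(\partial_t-\Delta)P=(\partial_t-\Delta)Q-U(\partial_t-\Delta)h-h(\partial_t-\Delta)U+2\langle\nabla h,\nabla U\rangle ,$$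
and $(\partial_t-\Delta)Q\ge2|D|^2$ by (6). We estimate the other terms.

**Step 1: the gain from $h$.** Since $(\partial_t-\Delta)h=\frac12h'X-h''Y$,
$$-U(\partial_t-\Delta)h\ge U\Big(\frac\theta\delta X+\frac{2\theta}{\delta^2}Y\Big).$$

**Step 2: the cross term costs only half of the $Y$-gain.** We have $|\nabla X|\le2\sqrt X|\nabla\omega|$, $|\nabla Y|\le2\sqrt Y|\nabla^2f|$ and $|\nabla h|\le\frac{4\theta}\delta\sqrt Y$, so, using $ab\le\frac12a^2+\frac12b^2$ on each term,
$$2|\langle\nabla h,\nabla U\rangle|\le\tfrac{16\theta}\delta\big(\sqrt{XY}|\nabla\omega|+\mu Y|\nabla^2f|\big)\le\tfrac12|\nabla\omega|^2+\tfrac\mu2|\nabla^2f|^2+\tfrac{128\theta^2}{\delta^2}YU .$$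
The choice $\theta=\frac1{128}$ makes $128\theta^2=\theta$, which is half of the $2\theta$ in Step 1.

**Step 3: the $X$ part of $U$.** The purpose is to remove curvature from (5) in favor of $D$, which (6) controls. Insert $\mathrm{Rc}=D-\nabla^2f+\frac12S$ and $R=\operatorname{tr}D-\Delta f+X$ in (5). From $-2RX$ comes $-2X^2$, which cancels $+2X^2$, and $S(\omega,\omega)=0$. Thus
$$-h(\partial_t-\Delta)X=h\big(2|\nabla\omega|^2+\langle D-\nabla^2f,\,-2Xg+4\omega\otimes\omega\rangle\big).$$
The tensor $-2Xg+4\omega\otimes\omega$ has eigenvalues $-2X,-2X,2X$ and norm $2\sqrt3X$, and $2\sqrt3\,h\le2\sqrt3\cdot\frac{33}{32}<4$. So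
$$-h(\partial_t-\Delta)X\ge2|\nabla\omega|^2-4X|D|-4X|\nabla^2f|\ge2|\nabla\omega|^2-2\eta|D|^2-\tfrac2\eta X^2-\tfrac\mu2|\nabla^2f|^2-\tfrac8\mu X^2 .$$

**Step 4: the $Y$ part of $U$.** By (8), dropping $S(\nabla f,\nabla f)\ge0$ and using $2h\le3$,
$$-h\mu(\partial_t-\Delta)Y\ge2\mu|\nabla^2f|^2-3\mu\sqrt{XY}|\nabla\omega|\ge2\mu|\nabla^2f|^2-|\nabla\omega|^2-\tfrac{9\mu^2}4XY .$$

**Step 5: summing.** The coefficient of $|\nabla\omega|^2$ is $-\frac12+2-1=\frac12$, and we drop it. The coefficient of $|\nabla^2f|^2$ is $-\frac\mu2-\frac\mu2+2\mu=\mu$. Expanding $U=X+\mu Y$ in Steps 1 and 2,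
$$(\partial_t-\Delta)P\ge2(1-\eta)|D|^2+\mu|\nabla^2f|^2+\big(\tfrac\theta\delta-\tfrac2\eta-\tfrac8\mu\big)X^2+\big(\tfrac{\theta\mu}\delta+\tfrac\theta{\delta^2}-\tfrac{9\mu^2}4\big)XY+\tfrac{\theta\mu}{\delta^2}Y^2 .$$
Here $\theta/\delta=7\,812\,500$, while $\frac2\eta+\frac8\mu<101$ and $\frac{9\mu^2}4=8100$. So the $XY$ coefficient is positive and those of $X^2$ and $Y^2$ are at least $10^6$. With $|D|^2\ge\frac13(\operatorname{tr}D)^2$ and $|\nabla^2f|^2\ge\frac13(\Delta f)^2$,
$$(\partial_t-\Delta)P\ge\tfrac{49}{75}(\operatorname{tr}D)^2+20(\Delta f)^2+10^6X^2+10^6Y^2. \tag{9}$$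

**Step 6: comparing with $P^2$.** Since $\operatorname{tr}D=R+\Delta f-X$, we have $Q=\operatorname{tr}D+\Delta f+\frac12X-Y$, so
$$P=\operatorname{tr}D+\Delta f+\big(\tfrac12-h\big)X-(1+h\mu)Y,\qquad|P|\le|\operatorname{tr}D|+|\Delta f|+X+63Y ,$$
because $|\frac12-h|\le\frac{17}{32}$ and $1+60\cdot\frac{33}{32}<63$. By Cauchy–Schwarz, $P^2$ is at most $\frac{75}{49}+\frac1{20}+10^{-6}+63^2\cdot10^{-6}<1.59<\frac85$ times the right side of (9). $\square$

**Corollary 1.** Under the hypotheses of Theorem 3, on $M\times[0,\min(T,t^*))$,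
$$Q\ge-m(t)+X+\mu Y,\qquad m(t)=\frac8{5(t+\tau)}. \tag{10}$$

*Proof.* At $t=0$ we have $f=0$, $h=\frac{33}{32}$, so $P=R-\frac12X-\frac{33}{32}X\ge R-2X\ge-\frac8{5\tau}$. Put $\varphi=-\frac{8}{5(t+\tau)}$; then $\varphi'=\frac58\varphi^2$. The function $w=P-\varphi$ satisfies $w(0)\ge0$ and $(\partial_t-\Delta)w\ge\frac58(P^2-\varphi^2)=k\,w$ with $k=\frac58(P+\varphi)$. On $[0,T']$ with $T'<\min(T,t^*)$ let $|k|\le C$ and $\tilde w=e^{-(C+1)t}w$, so $(\partial_t-\Delta)\tilde w\ge(k-C-1)\tilde w$. If $\tilde w$ had a negative minimum, it would be at some $t>0$, where $(\partial_t-\Delta)\tilde w\le0$ but $(k-C-1)\tilde w>0$, a contradiction. So $w\ge0$, that is, $Q\ge-m+hU\ge-m+X+\mu Y$. $\square$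

## 6. Least spheres for $e^{-f}g$: proof of Theorem 3

**Definition (weighted width).** Let $\hat g(t)=e^{-f}g(t)$. The $\hat g$-area of a surface is $\int e^{-f}dA$, with $dA$ the $g$-area. Let $W(t)$ be the infimum of the $\hat g(t)$-areas of maps $S^2\to M$ not homotopic to a constant.

At $t=0$, $f=0$ and $W(0)=W_0$. For the unit round $S^2$ times $S^1$ with $f\equiv a$ constant, the slices have $\hat g$-area $4\pi e^{-a}$, and $W=4\pi e^{-a}$: projection to $S^2$ does not increase area, and it carries a nontrivial map $S^2\to S^2\times S^1$ to one of nonzero degree, which covers $S^2$.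

**Step 1: what we know about $W$.** We collect regularity, so that $W$ can be differentiated. Since $\pi_2(M)\neq0$, $W(t)$ is attained by a smooth immersion $u_t$ (Sacks–Uhlenbeck, Ann. of Math. 113 (1981); Meeks–Yau, Ann. of Math. 112 (1980), where the minimizer is shown to be an embedding or a double cover of an embedded $\mathbb{RP}^2$). Hence $W(t)>0$ for all $t<T$. For $s$ close to $t$ the metrics $\hat g(s),\hat g(t)$ are uniformly close on the compact $M$, so the areas of all maps are comparable with ratio close to $1$, and $W$ is continuous. For $s>t$ we have $W(s)\le\mathrm{Area}_{\hat g(s)}(u_t)$ with equality at $s=t$. So the upper right Dini derivative $D^+W(t)=\limsup_{s\downarrow t}\frac{W(s)-W(t)}{s-t}$ satisfies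
$$D^+W(t)\le\frac{d}{ds}\Big|_{s=t}\mathrm{Area}_{\hat g(s)}(u_t).$$

**Step 2: geometry of the minimizer.** Fix $t<\min(T,t^*)$ and let $\Sigma=u_t(S^2)$, an immersed sphere. Its unit normal $\nu$ is globally defined along $u_t$, since $M$ is oriented (or since $S^2$ is simply connected). Let $\mathsf H=\operatorname{div}_\Sigma\nu$ and
$$y=|\nabla^\Sigma f|^2=Y-f_\nu^2 .$$
All geometric quantities on $\Sigma$ are those of $g$. A normal variation $s\nu$ changes $\int e^{-f}dA$ at the rate $\int(\mathsf H-f_\nu)s\,e^{-f}dA$, so minimality gives $\mathsf H=f_\nu$. We will use: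
$$\mathrm{Rc}(\nu,\nu)=\tfrac12R-K+\tfrac12f_\nu^2-\tfrac12|A_\Sigma|^2,\qquad\Delta f=\Delta_\Sigma f+\nabla^2f(\nu,\nu)+f_\nu^2,$$
$$\tfrac12R+\Delta f=\tfrac12Q+\tfrac14X+\tfrac12Y,\qquad\operatorname{tr}_\Sigma S=X+\omega(\nu)^2 .$$
The first is the Gauss equation $2K=R-2\mathrm{Rc}(\nu,\nu)+\mathsf H^2-|A_\Sigma|^2$. The second holds because $\operatorname{tr}_\Sigma\nabla^2f=\Delta_\Sigma f+\mathsf Hf_\nu$. The third is the definition of $Q$, and the last is $2X-S(\nu,\nu)$.

**Step 3: the time derivative of the area.** With the map fixed, the derivative of $\int e^{-f}dA$ is $\int_\Sigma I\,e^{-f}dA$, where $I=-\partial_tf+\frac12\operatorname{tr}_\Sigma v$, that is,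
$$\begin{aligned}I&=-\Delta f-\tfrac12X-(R-\mathrm{Rc}(\nu,\nu))+\tfrac12\big(X+\omega(\nu)^2\big)\\&=-\big(\tfrac12R+\Delta f\big)-K+\tfrac12f_\nu^2-\tfrac12|A_\Sigma|^2+\tfrac12\omega(\nu)^2\\&=-\tfrac12Q-K-\tfrac12y-\tfrac12|A_\Sigma|^2-\tfrac14X+\tfrac12\omega(\nu)^2 .\end{aligned}$$
By (10), $-\frac12Q\le\frac12m-\frac12X-\frac12\mu Y$. As $\omega(\nu)^2\le X$ and $Y\ge y$, the spare $-\frac12X$ absorbs $\frac12\omega(\nu)^2$, and $I\le\frac12m-K-\frac12(\mu+1)y$. Thus
$$D^+W\le\int_\Sigma\big(\tfrac12m-K-\tfrac12(\mu+1)y\big)e^{-f}dA. \tag{11}$$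

**Step 4: stability, to control $K$ against a weight.** Gauss–Bonnet handles $\int K$, not $\int Ke^{-f}$, and $K$ has no sign. The minimizer is stable, and this bounds $-\int K\psi^2$ for any $\psi$. Normal variations stay in the homotopy class, so the second variation is nonnegative. Under the variation $s\nu$ we have $\delta\mathsf H=-\Delta_\Sigma s-(|A_\Sigma|^2+\mathrm{Rc}(\nu,\nu))s$ and $\delta(f_\nu)=s\nabla^2f(\nu,\nu)-\langle\nabla f,\nabla s\rangle$, so at $\mathsf H=f_\nu$
$$\delta(\mathsf H-f_\nu)=-\Delta_\Sigma s+\langle\nabla f,\nabla s\rangle-\big(|A_\Sigma|^2+\mathrm{Rc}(\nu,\nu)+\nabla^2f(\nu,\nu)\big)s .$$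
Multiply by $s\,e^{-f}$ and integrate. Since $\int s(-\Delta_\Sigma s+\langle\nabla f,\nabla s\rangle)e^{-f}=\int|\nabla s|^2e^{-f}$, for all $s$
$$\int_\Sigma\big(|A_\Sigma|^2+\mathrm{Rc}(\nu,\nu)+\nabla^2f(\nu,\nu)\big)s^2e^{-f}\le\int_\Sigma|\nabla s|^2e^{-f}.$$
By Step 2 the bracket equals
$$\tfrac12|A_\Sigma|^2+\big(\tfrac12R+\Delta f\big)-K-\tfrac12f_\nu^2-\Delta_\Sigma f=\tfrac12Q+\tfrac14X+\tfrac12y+\tfrac12|A_\Sigma|^2-K-\Delta_\Sigma f ,$$
and by (10) this is at least $-\frac12m+\frac12(\mu+1)y-K-\Delta_\Sigma f$. Put $s=\psi e^{f/2}$. Then $s^2e^{-f}=\psi^2$ and $|\nabla s|^2e^{-f}=|\nabla\psi|^2+\psi\langle\nabla\psi,\nabla f\rangle+\frac14\psi^2y$, while $\int\psi^2\Delta_\Sigma f=-2\int\psi\langle\nabla\psi,\nabla f\rangle$. Therefore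
$$-\int_\Sigma K\psi^2\le\int_\Sigma\Big(\tfrac12m\psi^2+|\nabla\psi|^2-\psi\langle\nabla\psi,\nabla f\rangle+\big(\tfrac14-\tfrac{\mu+1}2\big)\psi^2y\Big). \tag{12}$$

**Step 5: splitting the weight.** We use Gauss–Bonnet on a constant part of $e^{-f}$ and stability on the rest. The rest must be bounded below, to control $|\nabla\psi|^2$, and small, since it costs $\frac12m\psi^2$. Choose
$$\psi^2=e^{-f}-\tfrac45 .$$
As $0\le f\le10^{-9}$, $0.19\le\psi^2\le\frac15e^{-f}$. From $2\psi\nabla\psi=-e^{-f}\nabla^\Sigma f$ we get $|\nabla\psi|^2=\frac{e^{-2f}y}{4\psi^2}$ and $-\psi\langle\nabla\psi,\nabla f\rangle=\frac12e^{-f}y$. Since $\int_\Sigma K=4\pi$, $-\int Ke^{-f}=-\frac{16\pi}5-\int K\psi^2$. Insert (12) in (11) and drop $(\frac14-\frac{\mu+1}2)\psi^2y\le0$. The coefficient of $y$ is then at most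
$$e^{-f}\Big(\tfrac12-\tfrac{\mu+1}2+\frac{e^{-f}}{4\psi^2}\Big)=e^{-f}\Big(-\frac\mu2+\frac{e^{-f}}{4\psi^2}\Big)\le e^{-f}(-30+1.4)<0 .$$
This leaves
$$D^+W\le-\tfrac{16\pi}5+\tfrac12m\int_\Sigma(e^{-f}+\psi^2)\,dA\le-\tfrac{16\pi}5+\tfrac35mW=-\tfrac{16\pi}5+\tfrac{24}{25}\frac W{t+\tau}. \tag{13}$$

**Step 6: extinction.** The coefficient $\frac{24}{25}$ is below $1$, which is what makes $(t+\tau)^{-24/25}$ non-integrable at infinity and forces collapse. Indeed (13) gives
$$D^+\big[W(t+\tau)^{-24/25}\big]\le-\tfrac{16\pi}5(t+\tau)^{-24/25}=-\frac{d}{dt}\Big[80\pi(t+\tau)^{1/25}\Big].$$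
A continuous function with $D^+\le0$ is nonincreasing, so $W(t)(t+\tau)^{-24/25}+80\pi(t+\tau)^{1/25}$ is nonincreasing on $[0,\min(T,t^*))$. Suppose $T>t^*$. Letting $t\uparrow t^*$,
$$W(t^*)(t^*+\tau)^{-24/25}\le W_0\tau^{-24/25}-80\pi\big((t^*+\tau)^{1/25}-\tau^{1/25}\big)=0,$$
because $(t^*+\tau)^{1/25}=\tau^{1/25}\big(1+\frac{W_0}{80\pi\tau}\big)$ by definition of $t^*$. This contradicts $W(t^*)>0$. So $T\le t^*$, which proves Theorem 3. $\square$

On $S^2\times S^1$ with $c\ne0$ we know $T=\infty$. So Theorem 3 forces $f>\delta$ somewhere before $t^*$, in agreement with the growth of $f$ found in Section 2.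

## 7. Bounding $f$ by a potential of $F$ on the free abelian cover

It remains to keep $f\le10^{-9}$. One is tempted to bound $X$ itself, which after scaling is as small as $\lambda^{-2}$ at $t=0$, and integrate (3). But (5) contains $2RX-4\mathrm{Rc}(\omega,\omega)$, and we have no control of the curvature near the sphere that we expect to collapse.

Potentials behave better. Suppose first that $F(0)=d\beta_0$ on $M$, and solve $\partial_ta=\Delta_Ha$, $a(0)=\beta_0$. For any 1-form with $\partial_t\alpha=\Delta_H\alpha$,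
$$(\partial_t-\Delta)|\alpha|^2=-2|\nabla\alpha|^2-2\mathrm{Rc}(\alpha,\alpha)-v(\alpha^\sharp,\alpha^\sharp)=-2|\nabla\alpha|^2-S(\alpha^\sharp,\alpha^\sharp)\le-2|\nabla\alpha|^2: \tag{14}$$
the Ricci terms cancel, because $v=-2\mathrm{Rc}+S$. If $da=F$, then
$$X=|da|^2=\tfrac12\sum(\nabla_ia_j-\nabla_ja_i)^2\le2|\nabla a|^2, \tag{15}$$
so $(\partial_t-\Delta)(f+\frac12|a|^2)\le\frac12X-\frac12X=0$ and $f\le\frac12\max|\beta_0|^2$ for all time. But then $[F]=0$. For $[F]\ne0$ there is no potential on $M$. If $[F]$ is in the cup image, there is one on a cover, and it grows only linearly. The model is $T^3$: on $\mathbb R^3$, $2\pi\,dx\wedge dy=d(2\pi x\,dy)$.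

**Set-up.** Let $b=b_1(M)$ and let $\xi_1^0,\dots,\xi_b^0$ be closed 1-forms representing an integral basis of $H^1(M;\mathbb Z)$. Since $[F]$ is in the cup image,
$$F(0)=\sum c_{ij}\,\xi_i^0\wedge\xi_j^0+d\beta_0$$
with constants $c_{ij}$. Let $\hat M\to M$ be the cover belonging to the kernel of $\pi_1(M)\to H_1(M;\mathbb Z)/\text{torsion}\cong\mathbb Z^b$. On $\hat M$ all periods of the $\xi_i^0$ vanish, so $\xi_i^0=dx_i^0$, and $x^0(\gamma p)=x^0(p)+\gamma$ for $\gamma\in\mathbb Z^b$. As $\mathbb Z^b$ acts with compact quotient $M$, the map $x^0:\hat M\to\mathbb R^b$ is proper. (For $T^3$: $\hat M=\mathbb R^3$ and $x^0$ is the identity.) Put $|c|^2=\sum c_{ij}^2$, $\kappa_0=\max_M\sum_i|\xi_i^0|^2_{g(0)}$, $b_0=\max_M|\beta_0|_{g(0)}$.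

**Lemma 2.** $f\le|c|^2\kappa_0\big(\frac b4+2\kappa_0t\big)+b_0^2$ on $M\times[0,T)$.

*Proof.* **Step 1: let the coordinates flow,** so that their differentials satisfy (14). On $M$ solve the linear equations $\partial_t\phi_i=\Delta\phi_i-d^*_{g(t)}\xi_i^0$, $\phi_i(0)=0$, and put $\xi_i=\xi_i^0+d\phi_i$ on $M$, $x_i=x_i^0+\phi_i$ on $\hat M$. Since $\Delta\phi=-d^*d\phi$, the equation says $\partial_t\phi_i=-d^*\xi_i$. Hence $dx_i=\xi_i$, $\partial_tx_i=-d^*dx_i=\Delta x_i$, $\partial_t\xi_i=-dd^*\xi_i=\Delta_H\xi_i$, and $x(\gamma p,t)=x(p,t)+\gamma$. By (14) and the maximum principle, $\sum_i|\xi_i|^2\le\kappa_0$ for all $t$.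

**Step 2: build the potential.** On $M$ solve the linear parabolic system
$$\partial_t\beta=\Delta_H\beta+2\sum c_{ij}\nabla_{\xi_i^\sharp}\xi_j,\qquad\beta(0)=\beta_0 ,$$
and on $\hat M$ let $a=\sum c_{ij}x_i\xi_j+\beta$. As $\Delta_H(x_i\xi_j)=x_i\Delta_H\xi_j+(\Delta x_i)\xi_j+2\nabla_{\nabla x_i}\xi_j$, Step 1 gives $(\partial_t-\Delta_H)(x_i\xi_j)=-2\nabla_{\nabla x_i}\xi_j$. The source in the equation for $\beta$ cancels this, and $\partial_ta=\Delta_Ha$.

The form $da=\sum c_{ij}\xi_i\wedge\xi_j+d\beta$ descends to $M$, equals $F$ at $t=0$, and satisfies $\partial_t(da)=d\Delta_Ha=-dd^*(da)=\Delta_H(da)$. Also $\partial_tF=\Delta_HF$. Uniqueness for this linear parabolic system on closed $M$ gives $da=F$ for all $t$.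

**Step 3: a subsolution and its barrier.** By (14), (15) and (3), $u:=f+\frac12|a|^2$ satisfies $(\partial_t-\Delta)u\le0$ on $\hat M$. By Cauchy–Schwarz, $|\sum c_{ij}x_i\xi_j|\le|c||x|\kappa_0^{1/2}$, so $u(0)=\frac12|a(0)|^2\le|c|^2\kappa_0|x|^2+b_0^2$. Let
$$V=|c|^2\kappa_0\big(|x|^2+2\kappa_0t\big)+b_0^2,\qquad z=e^{\kappa_0t}\Big(1+\sum_i\cosh x_i\Big).$$
Then $u(0)\le V(0)$. From $(\partial_t-\Delta)|x|^2=-2\sum|\xi_i|^2\ge-2\kappa_0$ we get $(\partial_t-\Delta)V\ge0$. Since $(\partial_t-\Delta)\cosh x_i=-|\xi_i|^2\cosh x_i$, also $(\partial_t-\Delta)z\ge e^{\kappa_0t}\sum\cosh x_i\,(\kappa_0-|\xi_i|^2)\ge0$.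

**Step 4: comparison on the noncompact cover.** The purpose of $z$ is to force a maximum to exist. Fix $T'<T$, $\epsilon>0$ and let $w=u-V-\epsilon z-\epsilon t$ on $\hat M\times[0,T']$. As $f,\beta,\xi_j$ are bounded on $M\times[0,T']$, $u\le C(1+|x|^2)$, which grows more slowly than $\epsilon z$. As the $\phi_i$ are bounded, $x(\cdot,t)$ is proper uniformly in $t$. So $w<0$ outside a compact set. (If $b=0$, $\hat M=M$ is compact.) Also $w\le-\epsilon z<0$ at $t=0$. If $w$ were positive somewhere, it would attain a positive maximum at some $t>0$, where $\partial_tw\ge0\ge\Delta w$. This contradicts $(\partial_t-\Delta)w\le-\epsilon$. So $w\le0$, and $\epsilon\to0$ gives $f\le u\le V$ on $\hat M\times[0,T']$, for every $T'<T$.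

**Step 5: return to $M$.** The function $f$ on $\hat M$ is the lift of $f$ on $M$. Given $(p,t)$, the equivariance of $x(\cdot,t)$ lets us choose the lift of $p$ with $|x_i|\le\frac12$ for all $i$. Then $|x|^2\le\frac b4$, and $f\le V$ is the claim. $\square$

## 8. Scaling up the metric: proof of Theorem 2

Let $g(0)=\lambda g_1$ with $\lambda\ge1$, the connection being fixed. Under this scaling curvature is of order $\lambda^{-1}$ and $|F|^2$ of order $\lambda^{-2}$, and we follow each constant.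

**Step 1: the data of Theorem 3 scale cleanly.** Let $W_1$ be the least $g_1$-area of homotopically nontrivial spheres, choose $\tau_1>0$ with $\min(R_{g_1}-2|F|_{g_1}^2)\ge-\frac8{5\tau_1}$, and let
$$t_1^*=\tau_1\Big[\Big(1+\frac{W_1}{80\pi\tau_1}\Big)^{25}-1\Big].$$
For $\lambda g_1$ we have $W_0=\lambda W_1$, and
$$R-2|F|^2=\lambda^{-1}R_{g_1}-2\lambda^{-2}|F|^2_{g_1}\ge\lambda^{-1}\big(R_{g_1}-2|F|^2_{g_1}\big)\ge-\frac8{5\lambda\tau_1}.$$
So $\tau=\lambda\tau_1$ is admissible in Theorem 3, and $t^*=\lambda t_1^*$.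

**Step 2: $f$ is small up to time $t^*$.** The forms $\xi_i^0,\beta_0$ and the constants $c_{ij}$ do not depend on $\lambda$, and the squared norm of a 1-form scales by $\lambda^{-1}$. So $\kappa_0=\kappa_1/\lambda$ and $b_0^2=b_1'^2/\lambda$, with $\kappa_1,b_1'$ computed from $g_1$. By Lemma 2, for $t<\min(T,\lambda t_1^*)$ we have $2\kappa_0t\le2\kappa_1t_1^*$ and
$$f\le\lambda^{-1}\Big[|c|^2\kappa_1\big(\tfrac b4+2\kappa_1t_1^*\big)+b_1'^2\Big]\le10^{-9}$$
for all
$$\lambda\ge\lambda_0:=\max\Big(1,\,10^9\Big[|c|^2\kappa_1\big(\tfrac b4+2\kappa_1t_1^*\big)+b_1'^2\Big]\Big).$$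

**Step 3: conclusion.** Theorem 3 gives $T\le t^*=\lambda t_1^*<\infty$. This proves Theorem 2, and with it Theorem 1. $\square$

So Conjecture 5.2 is false: on $T^3\#(S^2\times S^1)$ there are data $(g,A,0)$ with $[F]\ne0$, obtained from an arbitrary metric by scaling it up sufficiently, for which $T<\infty$ and the curvature of $g$ is unbounded as $t\to T$. All results here are for $H\equiv0$, and nothing is claimed about which data with $H\not\equiv0$ become singular.

**Remark (further examples).** Let $M=N_1\#N_2$ be orientable with $N_2\not\cong S^3$ and with the cup product $\Lambda^2H^1(N_1;\mathbb R)\to H^2(N_1;\mathbb R)$ nonzero. Then $H^2(N_1;\mathbb R)\ne0$, so $N_1\not\cong S^3$. The connecting sphere is not null-homotopic: a null-homotopic 2-sphere in an orientable 3-manifold bounds a homotopy ball (Hempel, *3-Manifolds*, Ch. 3), which is a ball by the Poincaré conjecture, and then $N_1$ or $N_2$ would be $S^3$. So $\pi_2(M)\ne0$. Integral classes span $H^1(N_1;\mathbb R)$, so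 some product of two integral classes is nonzero in $H^2(N_1;\mathbb R)$. Its pullback under the degree-one collapse $M\to N_1$ is again in the cup image, and it is nonzero, because a degree-one map is injective on real cohomology. A $U(1)$-bundle with this class has a connection with $[F]\neq0$ in the cup image, and Theorem 2 gives counterexamples on all such $M$.
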